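# Biclique partitions of bipartite graphs: no polynomial and no sub-exponential kernel

## Twin-free instances for small $k$, and the guess "$k^2$ vertices"

A **biclique** is a complete bipartite graph $K_{a,b}$ with $a,b\ge 1$. A **biclique partition** of a graph $G$ is a collection of biclique subgraphs of $G$ such that every edge of $G$ lies in exactly one of them. In the problem $k$-BIPBICPART we are given a bipartite graph $G$ and an integer $k\ge 0$, which is the parameter, and we ask whether $G$ has a biclique partition with at most $k$ bicliques. Can we shrink an instance, in polynomial time, until its size is bounded by a polynomial in $k$? If not, can we at least reach size $2^{o(k)}$? The problem is taken from the thesis "On Some Covering, Partition, and Connectivity Problems in Graphs".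

The natural first guess is yes. The analogous problem $k$-EDGECLIQPART, where the edges of a graph are to be partitioned into at most $k$ cliques, has a kernel with $k^2$ vertices (Mujuni and Rosamond). So let us guess something like $k^2$ vertices here too, and test it.

First, a reformulation that we use throughout. A biclique of a bipartite graph is connected, so its two sides lie on different sides of any fixed bipartition. Take $k$ labels. Give each left vertex $u$ a set $\beta(u)$ of labels and each right vertex $v$ a set $\chi(v)$ of labels (the bicliques that contain it). These sets describe a biclique partition of $G$ exactly when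
$$|\beta(u)\cap\chi(v)|=\begin{cases}1&\text{if }u\sim v,\\0&\text{otherwise}\end{cases}\qquad\text{for all left }u\text{ and right }v. \tag{1}$$
The value is $0$ on non-edges because bicliques are subgraphs of $G$, and $1$ on edges because each edge is covered exactly once. A label that is missing on one side corresponds to no biclique and is dropped.

The obvious reduction rule is this: delete isolated vertices, and from each class of vertices on the same side with equal neighborhoods ("twins") keep one. By (1), $N(u)$ is determined by $\beta(u)$, so in a twin-free yes-instance the sets $\beta(u)$ are distinct nonempty subsets of a $k$-set, and likewise the sets $\chi(v)$.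

For $k=1$, a reduced yes-instance with an edge is a single edge: $2$ vertices. For $k=2$, each side has at most $3$ vertices, with sets among $\{1\},\{2\},\{1,2\}$. If both sides had $3$ vertices, both would contain a vertex with set $\{1,2\}$, and these two sets meet in two labels, contradicting (1). So there are at most $5$ vertices. The path on $5$ vertices attains this: its left vertices have sets $\{1\},\{1,2\},\{2\}$, its right vertices have sets $\{1\},\{2\}$, and the two bicliques are two stars.

In general, let the right side be $\{1,\dots,k\}$, let the left side consist of all nonempty subsets of $\{1,\dots,k\}$, and let adjacency be membership. This graph $H_k$ is twin-free, has no isolated vertices, and is partitioned into $k$ stars centered at the right vertices. It has $2^k-1+k$ vertices: $2,5,10$ for $k=1,2,3$. So far $k^2+1$ fits. But at $k=4$ we get $19$, and the growth is exponential. One might object that $H_k$ is an easy instance because its right side has only $k$ vertices. But for $k=2j$, the disjoint union of $H_j$ and a copy of $H_j$ with left and right exchanged is twin-free, is partitioned into $2j=k$ stars, and has more than $2^{k/2}-1$ vertices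 on both sides.

The difference from cliques is visible here. Two edge-disjoint cliques share at most one vertex, since two shared vertices would give a shared edge; so in a partition into $k$ cliques at most $\binom k2$ vertices lie in two or more cliques. Two edge-disjoint bicliques may share a whole side.

The twin rule does give an exponential bound.

**Proposition 1.** For $k\ge1$, $k$-BIPBICPART has a kernel with at most $2(2^k-1)$ vertices. (For $k=0$ the instance is a yes-instance iff $G$ has no edges.)

**Proof.** Apply the twin rule. The answer is preserved: a partition of the reduced graph extends to $G$ by giving each deleted twin the label set of its representative, and (1) stays true because twins have the same adjacencies; conversely, a partition of $G$ restricts to any induced subgraph, where we drop bicliques that lose a side. If the reduced graph has a partition into at most $k$ bicliques, then each side has at most $2^k-1$ vertices, as explained above. So if a side is larger, output the no-instance $(K_2,0)$; otherwise output the reduced graph with $k$. The total size, meaning the number of vertices plus the number of edges plus the new parameter, is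 at most $2^{k+1}+4^k+k$. $\square$

The large twin-free yes-instances show only that *this* rule fails. A kernelization may rewrite the graph in any polynomial-time way. To rule out all of them we need complexity theory.

## Kernels, compressions, and the statement to be proved

**Definition (kernel).** A kernel is a polynomial-time algorithm that maps any instance $(G,k)$ to an instance $(G',k')$ such that $(G,k)$ is a yes-instance iff $(G',k')$ is one, and $|V(G')|+|E(G')|+k'\le f(k)$ for some computable $f$. It is polynomial if $f$ is a polynomial and sub-exponential if $f(k)=2^{o(k)}$.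

**Definition (compression).** A compression of bit length $h$ is a polynomial-time map $K$ from instances $(G,k)$ to strings of length at most $h(k)$, together with an arbitrary language $\mathcal L$, such that $(G,k)$ is a yes-instance iff $K(G,k)\in\mathcal L$.

A kernel of size $f$ is a compression with $h(k)\le(f(k)+2)^2$: write $n=|V(G')|$ and $k'$ in unary with one separator each and append the adjacency matrix; this takes $n+k'+2+n^2\le f^2+f+2\le (f+2)^2$ bits. For example, Proposition 1 gives a compression of bit length $2^{O(k)}$. It therefore suffices to rule out compressions.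

**Definition (nondeterministic circuit).** A nondeterministic circuit is a Boolean circuit $D(x,y)$ that accepts $x$ iff $D(x,y)=1$ for some guess $y$.

For example, satisfiability of 3-CNFs has polynomial-size nondeterministic circuits: guess an assignment and check it. For *un*satisfiability there is no such obvious guess. The inclusion $\mathrm{coNP}\subseteq\mathrm{NP/poly}$ means that every language in coNP has nondeterministic circuits of polynomial size, one for each input length.

3-CNFs have clauses with at most three literals. Those with at most $m$ clauses are encoded with variables among $x_1,\dots,x_{3m}$, by strings of a fixed length polynomial in $m$.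

**Hypothesis (H).** There is $\delta>0$ such that, for infinitely many $m$, unsatisfiability of 3-CNFs with at most $m$ clauses has no nondeterministic circuit of size at most $2^{\delta\sqrt m}$.

Proposition 8 below shows that (H) follows from each of two standard hypotheses:

* the *non-uniform nondeterministic ETH*: for some $\delta>0$, unsatisfiability of 3-CNFs on $n$ variables has no nondeterministic circuits of size $O(2^{\delta n})$;
* *NUNSETH* (Carmosino, Gao, Impagliazzo, Mihajlin, Paturi, Schneider, ITCS 2016): for every $\eta>0$ there is $w$ such that unsatisfiability of $w$-CNFs on $n$ variables has no nondeterministic circuits of size $O(2^{(1-\eta)n})$.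

**Theorem 2 (Main Theorem).**
1. $k$-BIPBICPART has no polynomial kernel (not even a compression of polynomial bit length) unless $\mathrm{coNP}\subseteq\mathrm{NP/poly}$.
2. $k$-BIPBICPART has no kernel (or compression) of size $2^{o(k)}$ unless (H) fails. In particular it has none under the non-uniform nondeterministic ETH or NUNSETH.

So, under these assumptions, the first guess is wrong both times, and by part 2 and Proposition 1 the size $2^{O(k)}$ cannot be improved to $2^{o(k)}$ under (H). We do not show that $\mathrm{coNP}\not\subseteq\mathrm{NP/poly}$ alone suffices for part 2.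

## Disjoint unions add up their parameters

Here is the shape of the argument. Suppose we can turn $t$ formulas into one graph $G$ and one $k$ such that $(G,k)$ is a yes-instance iff *some* formula is satisfiable. Apply the compression. If the output is shorter than $t$ bits, then many tuples of unsatisfiable formulas must share an output string, and a counting argument turns this into short proofs of unsatisfiability. The condition is $t\ge h(k)+1$. When $h(k)=2^{o(k)}$, this leaves room for $k$ to be of the order $\log t$ plus something depending on the size of one formula, but not for much more.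

The first thing to try is to build one graph per formula and take the disjoint union. A biclique is connected, so it lies in one component, and minimum numbers of bicliques add up. Hence $k\ge t$ as soon as each graph has an edge, and the condition $t\ge h(k)+1$ fails already for $h(k)=k$. Moreover, a bound on a sum does not express an OR. So the $t$ formulas must share the same $k$ bicliques, and $k$ must barely notice how many formulas there are.

This suggests the following. Fix a small skeleton graph that needs all $k$ bicliques and still has freedom in how they are shaped. Then add vertices, as many as we like, that *constrain* the shapes without requiring new bicliques. Added vertices cost nothing in $k$.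

## A grid of free bits, and why one edge per line is not enough

Let $P$ and $Q$ be finite sets, thought of as row and column names. Take left vertices $r_g$ $(g\in P)$, $\rho_f$ $(f\in Q)$, right vertices $t_g$, $\sigma_f$, and edges $r_gt_g$, $\rho_f\sigma_f$, and $r_g\sigma_f$ for all $g,f$. Two edges $uv$, $u'v'$ ($u,u'$ left) in a common biclique need $u\sim v'$ and $u'\sim v$. Hence no two of the $|P|+|Q|$ edges $r_gt_g$, $\rho_f\sigma_f$ lie in a common biclique: $r_g\not\sim t_{g'}$ for $g\ne g'$, $\rho_f\not\sim\sigma_{f'}$ for $f\ne f'$, and $\rho_f\not\sim t_g$. With a budget of $|P|+|Q|$ bicliques, each contains exactly one of these edges; call them $\gamma_g$ and $\varphi_f$. By the same test, $r_g\sigma_f$ can only lie in $\gamma_g$ or in $\varphi_f$. Every choice is possible: given $X:P\times Q\to\{0,1\}$, let $\gamma_g$ be the star at $r_g$ with leaves $t_g$ and the $\sigma_f$ with $X(g,f)=1$, and let $\varphi_f$ be the star at $\sigma_f$ with leaves $\rho_f$ and the $r_g$ with $X(g,f)=0$. So $|P|+|Q|$ bicliques carry $|P|\cdot|Q|$ free bits.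

Now add a constraint vertex $y$ on the right, intended to say "some column $f\in T$ has $X(g,f)=1$ for all $g\in S$". Use an auxiliary left vertex $q$ adjacent to all $\sigma_f$ and to $y$; join $\rho_f\sim y$ for $f\in T$ and $r_g\sim y$ for $g\notin S$. The edge $qy$ must lie in some $\varphi_f$ with $f\in T$. Then $y\in\varphi_f$, so $r_g\notin\varphi_f$ for $g\in S$, which forces $X(g,f)=1$. This looks right, but it breaks at the edges $\rho_fy$. Such an edge cannot lie in $\gamma_g$, as $\rho_f\not\sim t_g$, and it lies in $\varphi_{f'}$ only if $\rho_f\sim\sigma_{f'}$, that is, $f'=f$. Hence $y\in\varphi_f$ for *every* $f\in T$, and the intended "some" has become "all". For partitions it is worse: also $q\in\varphi_f$ for all $f$ (look at $q\sigma_f$), so $qy$ is covered $|T|$ times.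

So $\rho_f y$ needs a second way to be covered, one that avoids the biclique that matters. Replace each edge $\rho_f\sigma_f$ by a cycle $\rho_{f,i}\sim\sigma_{f,i},\sigma_{f,i+1}$ with $i$ modulo $n$, let $\rho_{f,i}$ lie in $\varphi_{f,i}$ and $\varphi_{f,i+1}$, and join $y$ to all $\rho_{f,i}$ when $f\in T$. If $y$ lies in the $\varphi_{f,i}$ with $i\in I$, then (1) asks that $|I\cap\{i,i+1\}|=1$ for all $i$, so $I$ alternates around the cycle and $n$ must be even. For $n=2$ the block is $K_{2,2}$, a single biclique, and the budget is no longer forced. For $n=4$ everything works: $I=\{1,3\}$ means "$f$ is the chosen witness" and $I=\{2,4\}$ means "$f$ is not chosen". Only index $1$ is attached to the free bits and to $q$.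

## Grid constraints as a graph

**Definition (grid instance).** A grid instance consists of finite nonempty sets $P,Q$, a set $\mathcal Y$ of column constraints $y=(S_y,T_y)$ with $S_y\subseteq P$, $T_y\subseteq Q$, and a set $\mathcal X$ of row constraints $x=(S_x,T_x)$ with $S_x\subseteq Q$, $T_x\subseteq P$. A map $X:P\times Q\to\{0,1\}$ satisfies $y$ if
$$\exists f\in T_y\ \forall g\in S_y:\ X(g,f)=1,$$
and it satisfies $x$ if
$$\exists g\in T_x\ \forall f\in S_x:\ X(g,f)=0.$$
The instance is satisfiable if some $X$ satisfies all constraints.

For example, let $P=Q=\{1,2\}$. The column constraint $(\{1,2\},\{1,2\})$ says that some column is all ones. The row constraint $(\{f\},\{1,2\})$ says that column $f$ contains a zero. The column constraint and the row constraint for $f=1$ are satisfiable together (column $2$ all ones, $X(1,1)=0$). Adding the row constraint for $f=2$ makes the instance unsatisfiable.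

**Definition (the graph $\Gamma$).** Indices $i$ lie in $\{1,2,3,4\}$, taken modulo $4$. The left vertices are $r_{g,i}$ ($g\in P$), $\rho_{f,i}$ ($f\in Q$), $q$, and one vertex for each $x\in\mathcal X$. The right vertices are $t_{g,i}$ ($g\in P$), $\sigma_{f,i}$ ($f\in Q$), $w$, and one vertex for each $y\in\mathcal Y$. The edges are exactly these:

* E1: $r_{g,i}\sim t_{g,i},t_{g,i+1}$.
* E2: $\rho_{f,i}\sim\sigma_{f,i},\sigma_{f,i+1}$.
* E3: $r_{g,1}\sim\sigma_{f,1}$ for all $g,f$.
* E4: $q\sim\sigma_{f,1}$ for all $f$; $r_{g,1}\sim w$ for all $g$.
* E5: for each $y$: $q\sim y$; $\rho_{f,i}\sim y$ for $f\in T_y$ and all $i$; $r_{g,1}\sim y$ for $g\notin S_y$; $r_{g,3}\sim y$ for $g\in S_y$.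
* E6: for each $x$: $x\sim w$; $x\sim t_{g,i}$ for $g\in T_x$ and all $i$; $x\sim\sigma_{f,1}$ for $f\notin S_x$; $x\sim\sigma_{f,3}$ for $f\in S_x$.
* E7: $x\sim y$ for all $x\in\mathcal X$, $y\in\mathcal Y$.

E1–E3 are the grid with 8-cycle blocks. E4–E6 are the constraint gadgets, with $w$ playing for rows the role that $q$ plays for columns. The edges to index $3$ and the edges E7 are explained at the end of the next proof.

**Lemma 3.** Let $k=4(|P|+|Q|)$. The following are equivalent:
(i) the grid instance is satisfiable;
(ii) $\Gamma$ has a biclique partition with at most $k$ bicliques;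
(iii) the edges of $\Gamma$ can be covered by at most $k$ bicliques of $\Gamma$.

The implication (ii)$\Rightarrow$(iii) is trivial. We prove (iii)$\Rightarrow$(i) in Steps 1–3 and (i)$\Rightarrow$(ii) in Steps 4–6.

**Step 1: naming the bicliques of a cover.** We show that the skeleton uses up the whole budget. Consider the $k$ edges $r_{g,i}t_{g,i}$ and $\rho_{f,i}\sigma_{f,i}$. No two lie in a common biclique. Within one $g$-block, $r_{g,i}\sim t_{g,j}$ and $r_{g,j}\sim t_{g,i}$ with $i\ne j$ would give $j=i+1$ and $i=j+1$, impossible modulo $4$; the $f$-blocks are the same. Distinct $g$-blocks are non-adjacent, and so are distinct $f$-blocks. For a $g$-block and an $f$-block, no $\rho$ is adjacent to any $t$. Hence a cover with at most $k$ bicliques has exactly $k$, each containing exactly one of these edges. Let $\gamma_{g,i}$ be the one containing $r_{g,i}t_{g,i}$ and $\varphi_{f,i}$ the one containing $\rho_{f,i}\sigma_{f,i}$. Then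
$$uv\in\gamma_{g,i}\ \Rightarrow\ u\sim t_{g,i},\ r_{g,i}\sim v;\qquad uv\in\varphi_{f,i}\ \Rightarrow\ u\sim\sigma_{f,i},\ \rho_{f,i}\sim v. \tag{2}$$

**Step 2: reading off the bits.** We show that $r_{g,1}\sigma_{f,1}$ lies in $\gamma_{g,1}$ or in $\varphi_{f,1}$, possibly both. If it lies in $\gamma_{g',i}$, then by (2) $r_{g,1}\sim t_{g',i}$ gives $g'=g$, and $r_{g,i}\sim\sigma_{f,1}$ gives $i=1$. If it lies in $\varphi_{f',i}$, then $r_{g,1}\sim\sigma_{f',i}$ gives $i=1$, and $\rho_{f',1}\sim\sigma_{f,1}$ gives $f'=f$. Put $X(g,f)=1$ iff the edge lies in $\gamma_{g,1}$.

**Step 3: $X$ satisfies all constraints.** Let $y\in\mathcal Y$. The edge $qy$ lies in no $\gamma_{g,i}$, since $q\not\sim t_{g,i}$. If it lies in $\varphi_{f,i}$, then $q\sim\sigma_{f,i}$ gives $i=1$, and $\rho_{f,1}\sim y$ gives $f\in T_y$. So $y\in\varphi_{f,1}$ for some $f\in T_y$. For $g\in S_y$ we have $r_{g,1}\not\sim y$, hence $r_{g,1}\notin\varphi_{f,1}$. So $r_{g,1}\sigma_{f,1}$ is not in $\varphi_{f,1}$, and by Step 2 it lies in $\gamma_{g,1}$: $X(g,f)=1$.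

Let $x\in\mathcal X$. The edge $xw$ lies in no $\varphi_{f,i}$, since $\rho_{f,i}\not\sim w$. If it lies in $\gamma_{g,i}$, then $r_{g,i}\sim w$ gives $i=1$, and $x\sim t_{g,1}$ gives $g\in T_x$. So $x\in\gamma_{g,1}$ for some $g\in T_x$. For $f\in S_x$ we have $x\not\sim\sigma_{f,1}$, so $\sigma_{f,1}\notin\gamma_{g,1}$ and $X(g,f)=0$. This proves (iii)$\Rightarrow$(i).

**Step 4: label sets from a satisfying $X$.** Now let $X$ satisfy all constraints, and choose witnesses $f_y\in T_y$ and $g_x\in T_x$. We define $k$ bicliques named $\gamma_{g,i},\varphi_{f,i}$ through label sets. For the skeleton and for $q,w$: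
$$\begin{aligned}
\beta(r_{g,1})&=\{\gamma_{g,1}\}\cup\{\varphi_{f,1}:X(g,f)=0\}, & \beta(r_{g,i})&=\{\gamma_{g,i}\}\ (i\ne1),\\
\beta(\rho_{f,i})&=\{\varphi_{f,i},\varphi_{f,i+1}\}, & \beta(q)&=\{\varphi_{f,1}:f\in Q\},\\
\chi(t_{g,i})&=\{\gamma_{g,i},\gamma_{g,i-1}\}, & \chi(w)&=\{\gamma_{g,1}:g\in P\},\\
\chi(\sigma_{f,1})&=\{\varphi_{f,1}\}\cup\{\gamma_{g,1}:X(g,f)=1\}, & \chi(\sigma_{f,i})&=\{\varphi_{f,i}\}\ (i\ne1).
\end{aligned}$$
For the constraint vertices (odd labels for the witness, even labels for the other members of $T$):
$$\begin{aligned}
\beta(x)={}&\{\gamma_{g_x,1},\gamma_{g_x,3}\}\cup\{\gamma_{g,2},\gamma_{g,4}:g\in T_x\setminus\{g_x\}\}\\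
&\cup\{\varphi_{f,1}:f\notin S_x,\ X(g_x,f)=0\}\cup\{\varphi_{f,3}:f\in S_x\},\\
\chi(y)={}&\{\varphi_{f_y,1},\varphi_{f_y,3}\}\cup\{\varphi_{f,2},\varphi_{f,4}:f\in T_y\setminus\{f_y\}\}\\
&\cup\{\gamma_{g,1}:g\notin S_y,\ X(g,f_y)=1\}\cup\{\gamma_{g,3}:g\in S_y\}.
\end{aligned}$$
No side is empty: $\gamma_{g,i}$ contains $r_{g,i},t_{g,i}$, and $\varphi_{f,i}$ contains $\rho_{f,i},\sigma_{f,i}$. It remains to check (1). Write $[\cdot]$ for the 0/1 indicator.

**Step 5: all pairs except $x,y$.** We go through the left vertices and compute $|\beta\cap\chi|$ against each right vertex.

*Left vertex $r_{g,1}$.* With $t_{h,i}$: $[h=g,\ i\in\{1,2\}]$, as in E1. With $\sigma_{f,1}$: $[X(g,f)=1]+[X(g,f)=0]=1$, as in E3. With $\sigma_{f,i}$, $i\ne1$: $0$. With $w$: $1$. With $y$: $[g\notin S_y,\,X(g,f_y)=1]+[X(g,f_y)=0]$. If $g\notin S_y$, this is $1$. If $g\in S_y$, then $X(g,f_y)=1$ because $f_y$ is a witness, and the sum is $0$. This matches E5.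

*Left vertex $r_{g,i}$, $i\ne1$.* With $t_{h,j}$: $[h=g,\ j\in\{i,i+1\}]$. With every $\sigma$ and with $w$: $0$, since their $\gamma$-labels have index $1$. With $y$: $[i=3,\ g\in S_y]$.

*Left vertex $\rho_{f,i}$.* With every $t$ and with $w$: $0$. With $\sigma_{h,j}$: $[h=f,\ j\in\{i,i+1\}]$. With $y$: exactly one of $i,i+1$ is odd and one is even, so the count is $1$ for $f=f_y$ (odd labels) and for $f\in T_y\setminus\{f_y\}$ (even labels), and $0$ otherwise; that is, $[f\in T_y]$.

*Left vertex $q$.* With every $t$: $0$. With $\sigma_{f,1}$: $1$. With $\sigma_{f,i}$, $i\ne1$: $0$. With $w$: $0$. With $y$: $1$, through $\varphi_{f_y,1}$ alone, since $y$ has no other label $\varphi_{f,1}$.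

*Left vertex $x$.* With $t_{h,j}$: exactly one of $j,j-1$ is odd and one is even, so the count is $[h\in T_x]$. With $\sigma_{f,1}$: $[f\notin S_x,\,X(g_x,f)=0]+[X(g_x,f)=1]$. If $f\notin S_x$, this is $1$. If $f\in S_x$, then $X(g_x,f)=0$ because $g_x$ is a witness, and the sum is $0$. With $\sigma_{f,3}$: $[f\in S_x]$. With $\sigma_{f,2},\sigma_{f,4}$: $0$. With $w$: $1$, through $\gamma_{g_x,1}$. All of this matches E6.

**Step 6: the pairs $x,y$.** Here the count must not depend on $X$, since the graph was fixed before $X$. Put $a=g_x$ and $b=f_y$. All $\gamma$-labels of $y$ have odd index and the odd $\gamma$-labels of $x$ are $\gamma_{a,1},\gamma_{a,3}$; all $\varphi$-labels of $x$ have odd index and the odd $\varphi$-labels of $y$ are $\varphi_{b,1},\varphi_{b,3}$. So only these four can be shared, and the count is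
$$[a\notin S_y][X(a,b)=1]+[a\in S_y]+[b\notin S_x][X(a,b)=0]+[b\in S_x]. \tag{3}$$
By the choice of witnesses, $a\in S_y$ implies $X(a,b)=1$, and $b\in S_x$ implies $X(a,b)=0$. If $X(a,b)=1$, then $b\notin S_x$ and (3) is $[a\notin S_y]+[a\in S_y]=1$. If $X(a,b)=0$, then $a\notin S_y$ and (3) is $[b\notin S_x]+[b\in S_x]=1$. So the count is always $1$, as E7 demands. $\square$

Formula (3) shows what index $3$ is for. Without the terms $[a\in S_y]$ and $[b\in S_x]$, the count would be $1$ or $0$ depending on which witnesses were chosen, and no fixed choice of edges between $\mathcal X$ and $\mathcal Y$ would be correct. The labels $\gamma_{g,3}$ and $\varphi_{f,3}$ pad it to the constant $1$.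

## Placing a formula with $M$ clauses in a $\sqrt M\times\sqrt M$ grid

A grid has $|P|\cdot|Q|$ cells and costs only $4(|P|+|Q|)$. So $M$ clauses should fit with $k$ of order $\sqrt M$, one cell per occurrence of a variable. When $S=\{g\}$ is a single row, a column constraint says "some cell of row $g$ with column in $T$ is $1$"; when $S=\{f\}$, a row constraint says "some cell of column $f$ with row in $T$ is $0$". So occurrences in one clause should share a row, and occurrences of one variable should share a column. For this we need bounded occurrence.

**Definition ($\mathfrak F_M$).** $\mathfrak F_M$ is the set of CNF formulas (lists of clauses) on variables among $x_1,\dots,x_{3M}$ with at most $M$ clauses, each clause having at most $3$ literals on distinct variables, and each variable occurring in at most $3$ clauses. Clearly $\mathfrak F_M\subseteq\mathfrak F_{M'}$ for $M\le M'$.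

**Lemma 4.** A 3-CNF $\theta$ with at most $m$ clauses, $m\ge1$, can be turned in polynomial time into an equisatisfiable $\psi\in\mathfrak F_{4m}$.

**Proof.** Replace the $d$ occurrences of each variable $v$ by distinct copies $v^{(1)},\dots,v^{(d)}$. If $d\ge2$, add the clauses $\neg v^{(i)}\vee v^{(i+1)}$, cyclically in $i$; they force all copies to be equal. There are at most $3m$ occurrences, so there are at most $3m$ new clauses and at most $3m$ variables in total. Each clause has distinct variables, and each copy is in at most $1+2$ clauses. $\square$

For example, $(v\vee v\vee u)\wedge(\neg v)$ becomes $(v^{(1)}\vee v^{(2)}\vee u)\wedge(\neg v^{(3)})$ together with $\neg v^{(1)}\vee v^{(2)}$, $\neg v^{(2)}\vee v^{(3)}$, $\neg v^{(3)}\vee v^{(1)}$.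

**Lemma 5.** Let $\psi\in\mathfrak F_M$, $M\ge1$, $\ell=\lceil\sqrt M\rceil$, $a=9\ell$, $b=3\ell+7$. In polynomial time one finds maps $\mathrm{row}$ from clauses to $[a]$ and $\mathrm{col}$ from variables to $[b]$ such that the pairs $(\mathrm{row}(c),\mathrm{col}(v))$, over all incidences $v\in c$, are pairwise distinct.

**Step 1: columns.** We group the variables so that groups are small and no clause meets a group twice. Process the at most $3M$ variables one by one. Put each into a group of $[b]$ that has fewer than $\ell$ members and contains no variable sharing a clause with it. At most $3M/\ell\le3\ell$ groups are full. A variable shares clauses with at most $3\cdot2=6$ others, so at most $6$ groups are blocked. Since $b=3\ell+7$, a group is available.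

**Step 2: rows.** Clauses in the same row must not meet a common column. Call two clauses conflicting if they contain variables of a common group (possibly the same variable). A clause meets at most $3$ groups, each with at most $\ell$ variables, each in at most $3$ clauses. This counts at most $9\ell$ clauses, and for a nonempty clause it includes the clause itself; an empty clause conflicts with none. So each clause conflicts with at most $9\ell-1$ others, and greedy coloring with $9\ell$ colors gives $\mathrm{row}$.

**Step 3: distinctness.** Two incidences of one clause have different columns by Step 1. Incidences of different clauses with equal row have different columns, since these clauses do not conflict. $\square$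

## Selecting one of $2^s$ formulas at cost $O(s)$

All $t=2^s$ formulas will use the same $a\times b$ cells, and we add bits $z_1,\dots,z_s$ that name the formula to be taken seriously. The constraints of $\psi_\iota$ should be waived when $z\ne\iota$, that is, when some literal from a set $\Lambda_\iota$ of $s$ literals is true. But a column constraint with $S=\{g\}$ sees only cells of row $g$, and a row constraint with $S=\{f\}$ only cells of column $f$, so each literal needs a copy in every row and in every column, and the copies must be linked by constraints of these same two kinds. The linking is the chain 5, 4, 3 in the next proof.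

**Lemma 6 (composition).** Given $M\ge1$, $s\ge0$, and $t=2^s$ formulas $\psi_\iota\in\mathfrak F_M$ ($\iota\in\{0,1\}^s$), one can compute in time $(tM)^{O(1)}$ a bipartite graph $G$ such that, with $k=48\lceil\sqrt M\rceil+16s+32$, $G$ has a biclique partition into at most $k$ bicliques iff some $\psi_\iota$ is satisfiable.

**Step 1: the grid instance.** Let $\mathrm{row}_\iota,\mathrm{col}_\iota,\ell,a,b$ be as in Lemma 5. Let $\Lambda=\{z_1,\bar z_1,\dots,z_s,\bar z_s\}$ and
$$\Lambda_\iota=\{z_j:\iota_j=0\}\cup\{\bar z_j:\iota_j=1\},$$
the set of literals that are false under the assignment $z=\iota$. If $\iota'\ne\iota$, then $z=\iota'$ makes some literal of $\Lambda_\iota$ true, namely one at a position where they differ. (For $s=2$, $\iota=01$: $\Lambda_{01}=\{z_1,\bar z_2\}$, and $z=11$ makes $z_1$ true.) Let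
$$P=[a]\cup\{\zeta_\lambda:\lambda\in\Lambda\},\qquad Q=[b]\cup\Lambda\cup\{\kappa\}$$
(disjoint unions). The constraints are:

1. for each $\iota$ and clause $c$ of $\psi_\iota$, a column constraint with $S=\{\mathrm{row}_\iota(c)\}$, $T=\{\mathrm{col}_\iota(v):v\in c\}\cup\Lambda_\iota$;
2. for each $\iota$, variable $v$, and clauses $c,c'$ of $\psi_\iota$ containing $v$ positively and negatively respectively, a row constraint with $S=\{\mathrm{col}_\iota(v)\}$, $T=\{\mathrm{row}_\iota(c),\mathrm{row}_\iota(c')\}\cup\{\zeta_\lambda:\lambda\in\Lambda_\iota\}$;
3. for $g\in[a]$, $\lambda\in\Lambda$, a row constraint with $S=\{\lambda\}$, $T=\{g,\zeta_\lambda\}$;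
4. for $\lambda\in\Lambda$, $f\in[b]\cup\{\lambda\}$, a column constraint with $S=\{\zeta_\lambda\}$, $T=\{f,\kappa\}$;
5. for $j\in[s]$, a row constraint with $S=\{\kappa\}$, $T=\{\zeta_{z_j},\zeta_{\bar z_j}\}$.

Here $X(g,\lambda)$ is the copy of $\lambda$ in row $g$, and $X(\zeta_\lambda,f)$ is the negated copy of $\lambda$ in column $f$. In words, 3 says that $X(g,\lambda)=0$ or $X(\zeta_\lambda,\lambda)=0$; 4 says that $X(\zeta_\lambda,f)=1$ or $X(\zeta_\lambda,\kappa)=1$; 5 says that $X(\zeta_{z_j},\kappa)=0$ or $X(\zeta_{\bar z_j},\kappa)=0$.

Let $G=\Gamma$ for this instance. There are $(tM)^{O(1)}$ constraints, so $G$ is computed in time $(tM)^{O(1)}$. Since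
$$4(|P|+|Q|)=4\big((9\ell+2s)+(3\ell+7+2s+1)\big)=48\ell+16s+32=k,$$
Lemma 3 reduces the claim to this: the grid instance is satisfiable iff some $\psi_\iota$ is.

**Step 2: from a satisfiable formula to the grid.** Let $\tau$ satisfy $\psi_\iota$, and put $z=\iota$. Define $X$ as follows.

* $X(\mathrm{row}_\iota(c),\mathrm{col}_\iota(v))=1$ iff the literal of $v$ in $c$ is true under $\tau$; this is well defined by Lemma 5.
* For $g\in[a]$: $X(g,\lambda)=1$ iff $\lambda$ is true.
* For $f\in[b]\cup\{\lambda\}$: $X(\zeta_\lambda,f)=0$ iff $\lambda$ is true.
* $X(\zeta_\lambda,\kappa)=1$ iff $\lambda$ is true.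
* All other cells are $0$.

Constraints 1 for $\iota$ hold because $\tau$ satisfies each clause. Constraints 2 for $\iota$ hold because a variable's literal is not true in both a positive and a negative occurrence. For $\iota'\ne\iota$, some $\lambda\in\Lambda_{\iota'}$ is true under $z=\iota$; then $X(g,\lambda)=1$ for all $g\in[a]$ gives constraints 1, and $X(\zeta_\lambda,f)=0$ for all $f\in[b]$ gives constraints 2. For constraint 3: if $\lambda$ is true then $X(\zeta_\lambda,\lambda)=0$, otherwise $X(g,\lambda)=0$. For constraint 4: if $\lambda$ is true then $X(\zeta_\lambda,\kappa)=1$, otherwise $X(\zeta_\lambda,f)=1$. For constraint 5: one of $z_j,\bar z_j$ is false, and its cell in column $\kappa$ is $0$.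

**Step 3: from the grid to a formula index.** Let $X$ satisfy all constraints. We find an $\iota$ for which no constraint is waived. By 5, for each $j$ one of $X(\zeta_{z_j},\kappa),X(\zeta_{\bar z_j},\kappa)$ is $0$. Let $\iota_j=0$ if the first is $0$, else $\iota_j=1$. Then for every $\lambda\in\Lambda_\iota$ we have $X(\zeta_\lambda,\kappa)=0$; by 4, $X(\zeta_\lambda,f)=1$ for all $f\in[b]\cup\{\lambda\}$; in particular $X(\zeta_\lambda,\lambda)=1$, so by 3, $X(g,\lambda)=0$ for all $g\in[a]$. Hence for this $\iota$ the witnesses in 1 are not in $\Lambda_\iota$, and the witnesses in 2 are not of the form $\zeta_\lambda$.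

**Step 4: a satisfying assignment.** Write $X_{c,v}=X(\mathrm{row}_\iota(c),\mathrm{col}_\iota(v))$. By Step 3, every clause $c$ of $\psi_\iota$ has some $v\in c$ with $X_{c,v}=1$, and $X_{c,v}=X_{c',v}=1$ never holds for a positive occurrence of $v$ in $c$ and a negative one in $c'$. Set $v$ true iff $X_{c,v}=1$ for some $c$ containing $v$ positively. Whenever $X_{c,v}=1$, the literal of $v$ in $c$ is true: for a positive occurrence by definition, and for a negative one because then no positive occurrence has value $1$, so $v$ is false. Hence $\psi_\iota$ is satisfied. $\square$

## From compression to short proofs of unsatisfiability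

Let $U_M$ be the set of unsatisfiable formulas in $\mathfrak F_M$, encoded by strings of a fixed length $L=O(M\log(M+1))$. The next argument is that of Fortnow and Santhanam (JCSS 2011), carried out with explicit parameters.

**Theorem 7.** Let $K$ be a compression of $k$-BIPBICPART into a language $\mathcal L$ with bit length $h$. There is a constant $C\ge1$ depending only on $K$ such that whenever $M\ge1$, $k=48\lceil\sqrt M\rceil+16s+32$ and $2^s\ge h(k)+1$, the set $U_M$ has nondeterministic circuits of size at most $C(M2^s)^C$, for $M2^s\ge2$.

**Step 1: a map with few outputs.** Let $t=2^s$, and let $\Psi$ map a tuple $\vec\psi=(\psi_\iota)_\iota\in\mathfrak F_M^t$ to $K(G,k)$, with $G$ from Lemma 6. Since $k=4(|P|+|Q|)\le|V(G)|$, $\Psi$ is computable in time polynomial in $tM$. We have $\Psi(\vec\psi)\in\mathcal L$ iff some $\psi_\iota$ is satisfiable. The number of possible outputs is less than $2^{h(k)+1}\le2^t$.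

**Step 2: one string serves half of a set.** Let $\emptyset\ne S\subseteq U_M$. By the pigeonhole principle some $z$ is the image of at least $|S|^t/2^t$ tuples of $S^t$. All entries of such a tuple are unsatisfiable, so $z\notin\mathcal L$. Let $S_z\subseteq S$ be the set of formulas occurring in those tuples. The tuples lie in $S_z^t$, so $|S_z|^t\ge(|S|/2)^t$, that is, $|S_z|\ge|S|/2$.

**Step 3: few strings serve all of $U_M$.** Start with $S=U_M$ and repeatedly replace $S$ by $S\setminus S_z$. The size at least halves each time, and $|U_M|\le2^L$, so after at most $L+1$ rounds $S=\emptyset$. This gives strings $z_1,\dots,z_r\notin\mathcal L$ with $r\le L+1$, each of length less than $t$, such that every $\psi\in U_M$ occurs in some tuple $\vec\psi$ with $\Psi(\vec\psi)\in\{z_1,\dots,z_r\}$.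

**Step 4: the circuit.** Hard-wire $z_1,\dots,z_r$. On input $\psi$, guess $\vec\psi$; check that $\vec\psi\in\mathfrak F_M^t$ and that $\psi$ is one of its entries; compute $\Psi(\vec\psi)$; accept iff it is one of the $z_i$. If $\psi\in U_M$, some guess accepts by Step 3. If a guess accepts, then $\Psi(\vec\psi)\notin\mathcal L$, so all entries are unsatisfiable, in particular $\psi$. The size is polynomial in $tM$, with a polynomial depending only on $K$. $\square$

**From $U_{4m}$ to 3-UNSAT.** The map of Lemma 4, from 3-CNFs with at most $m$ clauses to strings of length $L(4m)$ encoding members of $\mathfrak F_{4m}$, is computed by a deterministic circuit of size $m^{O(1)}$. Feeding its output into a nondeterministic circuit of size $\Sigma$ for $U_{4m}$ gives a nondeterministic circuit of size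
$$\Sigma+m^{O(1)} \tag{4}$$
for unsatisfiability of 3-CNFs with at most $m$ clauses. Finitely many values of $m$ can be handled by arbitrary circuits where needed.

## Choosing $s$: both parts of the Main Theorem

**Proof of Theorem 2, part 1.** Suppose there is a compression of polynomial bit length (a polynomial kernel gives one). Let $h(k)+1\le c_0(k+1)^d$ with integers $c_0,d\ge1$. Put $D=d+1$ and $s=\lceil D\log_2(M+1)\rceil$. Then
$$k\le48(\sqrt M+1)+16(D\log_2(M+1)+1)+32\le M$$
for all large $M$. If also $M+1\ge c_0$, then $h(k)+1\le c_0(M+1)^d\le(M+1)^D\le2^s$, so Theorem 7 applies. Since $2^s\le2(M+1)^D$, it gives nondeterministic circuits for $U_M$ of size polynomial in $M$, for all large $M$.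

A 3-CNF given by $N$ bits has at most $N$ clauses, and its variables can be renamed to $x_1,\dots,x_{3N}$ by a polynomial-size circuit. By (4) with $m=N$, 3-UNSAT on inputs of length $N$ has nondeterministic circuits of size $N^{O(1)}$. As 3-UNSAT is coNP-complete, $\mathrm{coNP}\subseteq\mathrm{NP/poly}$ (and the polynomial hierarchy collapses to its third level, Yap 1983). $\square$

**Proof of Theorem 2, part 2.** If a kernel has size $f(k)=2^{o(k)}$, then $h(k)+1\le(f(k)+2)^2+1\le(f(k)+3)^2$, so $\log_2(h(k)+1)=o(k)$; for a compression of bit length $2^{o(k)}$ this is immediate. Fix $\varepsilon\in(0,1]$ and put $s=\lceil\varepsilon\sqrt M\rceil$. Then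
$$k\le48(\sqrt M+1)+16(\sqrt M+1)+32=64\sqrt M+96\le160\sqrt M,$$
and $k\to\infty$ with $M$. So for all large $M$ we have $\log_2(h(k)+1)\le\frac{\varepsilon}{160}k\le\varepsilon\sqrt M\le s$, and Theorem 7 applies. It gives nondeterministic circuits for $U_M$ of size
$$C(M2^s)^C\le2^{2C\varepsilon\sqrt M}\quad\text{for all large }M,$$
because $\log_2C+C\log_2M+C(\varepsilon\sqrt M+1)\le2C\varepsilon\sqrt M$ for large $M$. Here $C$ does not depend on $\varepsilon$. Taking $M=4m$, by (4) unsatisfiability of 3-CNFs with at most $m$ clauses has nondeterministic circuits of size $2^{4C\varepsilon\sqrt m}+m^{O(1)}$ for all large $m$. As $\varepsilon$ is arbitrary, for every $\delta>0$ and all large $m$ there are such circuits of size at most $2^{\delta\sqrt m}$. So (H) fails. The last sentence of part 2 follows from Proposition 8. $\square$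

## Hypothesis (H) from the nondeterministic exponential-time hypotheses

We recall the sparsification lemma (Impagliazzo–Paturi–Zane 2001): for all $w\ge3$ and $\varepsilon>0$ there is a constant $C_{w,\varepsilon}$ such that every $w$-CNF on $n$ variables is equivalent to a disjunction of at most $2^{\varepsilon n}$ $w$-CNFs on the same variables, each with at most $C_{w,\varepsilon}n$ clauses, and these can be listed in time $2^{\varepsilon n}n^{O_w(1)}$.

**Proposition 8.** Each of the non-uniform nondeterministic ETH and NUNSETH implies (H).

**Proof.** Suppose (H) fails. Fix $w\ge3$ and $\varepsilon>0$. On input a $w$-CNF $F$ on $n$ variables, which takes $n^{O_w(1)}$ bits, a nondeterministic circuit does the following.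

* It computes the list of sparse formulas $F_1,\dots,F_N$ with $N\le2^{\varepsilon n}$. An algorithm converts to a circuit with at most polynomial overhead, so this takes size $2^{O(\varepsilon n)}n^{O_w(1)}$, with an absolute constant in the first exponent.
* It converts each $F_i$ to an equisatisfiable 3-CNF with at most $m'=O_{w,\varepsilon}(n)$ clauses, by splitting clauses with fresh variables.
* It runs, with independent guesses, a nondeterministic circuit for unsatisfiability of 3-CNFs with at most $m'$ clauses on each of them, and accepts iff all accept.

Since $F$ is unsatisfiable iff all $F_i$ are, the circuit is correct. As (H) fails, we may use circuits of size $2^{\sqrt{m'}}$ for all large $n$, so the third step has size $2^{\varepsilon n}\cdot2^{\sqrt{m'}}=2^{\varepsilon n+O_{w,\varepsilon}(\sqrt n)}$. Altogether, for all large $n$, unsatisfiability of $w$-CNFs on $n$ variables has nondeterministic circuits of size at most $2^{A\varepsilon n}$ with an absolute constant $A$.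

Taking $w=3$ and $\varepsilon=\delta/A$ for each $\delta>0$ refutes the non-uniform nondeterministic ETH. Taking $\varepsilon=1/(2A)$ gives size $O(2^{n/2})$ for every $w\ge3$, and also for $w\le2$, since such formulas are 3-CNFs; this refutes NUNSETH with $\eta=1/2$. $\square$

## The trade-off between $2^{O(k^c)}$ and circuit size; covers and general graphs

**Proposition 9.** If there is a compression of bit length $h(k)\le2^{O(k^c)}$ with $0<c<1$, then 3-UNSAT with at most $m$ clauses has nondeterministic circuits of size $2^{O(m^{c/2})}$.

**Proof.** Put $s=\lceil DM^{c/2}\rceil$ for a constant $D$. Then $k\le48(\sqrt M+1)+16(DM^{c/2}+1)+32\le100\sqrt M$ for all large $M$ (depending on $D$), because $c<1$. Hence $\log_2(h(k)+1)=O(M^{c/2})$ with a constant independent of $D$, and a large enough $D$ satisfies $2^s\ge h(k)+1$. Theorem 7 gives size $C(M2^s)^C=2^{O(M^{c/2})}$. Take $M=4m$ and apply (4). $\square$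

**Proposition 10.** The lower bounds of Theorem 2, Proposition 9 and Theorem 11 also hold for biclique partition in general graphs, for biclique cover (can the edges be covered by at most $k$ bicliques?), and for the promise problem of distinguishing "partition number $\le k$" from "cover number $>k$".

**Proof.** The lower bounds use the problem only on the graphs $G$ of Lemma 6, which are bipartite; so they hold verbatim in general graphs. By (ii)$\Leftrightarrow$(iii) in Lemma 3, such a $G$ has partition number at most $k$ if some $\psi_\iota$ is satisfiable, and cover number greater than $k$ otherwise. So $G$ always fulfills the promise, and every argument applies unchanged to the cover problem and to the promise problem. $\square$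

## The running time $2^{\Theta(k^2)}$

Recall ETH: there is $\delta>0$ such that 3-SAT on $n$ variables cannot be decided in time $O(2^{\delta n})$.

**Theorem 11.** $k$-BIPBICPART is solvable in time $2^{2k^2+O(k)}+|G|^{O(1)}$, but under ETH not in time $2^{o(k^2)}|G|^{O(1)}$.

**Step 1: partitions as factorizations.** We rephrase the problem for the algorithm. Let $k\ge1$ and let $G$ have an edge; the other cases are trivial. By Proposition 1 we may assume that the biadjacency matrix $A$ has fewer than $2^k$ rows and fewer than $2^k$ columns. By (1), a partition into at most $k$ bicliques is a factorization $A=BC$ over the integers, where $B,C$ are 0/1 matrices of inner dimension $k$: the rows of $B$ are the indicator vectors of the sets $\beta(u)$ and the columns of $C$ those of the sets $\chi(v)$. Zero rank-one terms correspond to no biclique.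

**Step 2: the algorithm.** The plan is to guess only a row basis of $B$; after that, rows and columns can be treated independently. Enumerate all sets $I$ of $p\le k$ rows and all $B_I\in\{0,1\}^{p\times k}$ with linearly independent rows. There are at most $\sum_{p\le k}2^{kp}\cdot2^{pk}=2^{2k^2+O(k)}$ choices. Accept iff for some choice

* for every column $j$ there is $c_j\in\{0,1\}^k$ with $B_Ic_j=A_{I,j}$, and
* for every row $i$ there is $b_i\in\{0,1\}^k$ with $b_i=\lambda B_I$ and $\lambda A_I=A_{i,\cdot}$ for some rational row vector $\lambda$ (unique if it exists, given $b_i$, since the rows of $B_I$ are independent).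

Each check tries at most $2^k$ vectors, and there are fewer than $2\cdot2^k$ checks, so a choice is tested in time $2^{O(k)}$.

**Step 3: correctness.** If the algorithm accepts, then $b_ic_j=\lambda B_Ic_j=\lambda A_{I,j}=A_{ij}$ for all $i,j$, so the matrix with rows $b_i$ and the matrix with columns $c_j$ factor $A$. Conversely, given $A=BC$, let $I$ index a basis of the row space of $B$ consisting of rows of $B$, so $p\le k$. Take $c_j$ to be the columns of $C$ and $b_i$ the rows of $B$. Then $B_Ic_j=A_{I,j}$. Moreover $b_i=\lambda B_I$ for some $\lambda$, and $\lambda A_I=\lambda B_IC=b_iC=A_{i,\cdot}$. So the algorithm accepts.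

**Step 4: the lower bound.** Apply Lemma 4 and then Lemma 6 with $s=0$ and $M=4m$. A 3-CNF with $m$ clauses becomes, in polynomial time, an equivalent instance with $k=48\lceil\sqrt{4m}\,\rceil+32=O(\sqrt m)$. An algorithm with running time $2^{o(k^2)}|G|^{O(1)}$ would therefore decide 3-SAT with $m$ clauses in time $2^{o(m)}$. By the sparsification lemma with $w=3$, 3-SAT on $n$ variables could then be decided, for every $\varepsilon>0$, by listing at most $2^{\varepsilon n}$ formulas with $O_\varepsilon(n)$ clauses and solving each in time $2^{o(n)}$, that is, in time $2^{\varepsilon n+o(n)}$ in total. This contradicts ETH. $\square$
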